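\title{Class forcing extensions need not be closed under relative complements}


\begin{abstract}
We show that over every countable transitive model of $\mathrm{GB}^-$ there is a definable notion of class forcing such that each of its generic extensions contains a set $y\subseteq\omega$ but contains neither $\omega\setminus y$ nor the intersection of $y$ with the set of odd numbers. Hence class forcing extensions need not be rudimentarily closed. The proof rests on the fact that the rank of the value of a name is monotone in the set of conditions used to evaluate it. We also show that subsets of $\omega$ with nice names always have complements in the extension, and that the forcing theorem for equality holds in our example.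
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Every set in a forcing extension $M[G]$ is the value of a name, and a name is a set of the ground model. If the partial order is a set, a name may refer to all conditions at once. If it is a proper class, each name refers only to a set-sized part of it, and one has to ask which closure properties $M[G]$ retains. We show that closure under $(x,y)\mapsto x\setminus y$ can be lost.

\subsection*{Models}
We consider pairs $\mathcal M=\langle M,\mathcal C\rangle$, where $M$ is a transitive set (the \emph{sets} of $\mathcal M$) and $\mathcal C$ is a collection of subsets of $M$ with $M\subseteq\mathcal C$ (the \emph{classes} of $\mathcal M$). The theory $\mathrm{GB}^-$ has variables for sets and for classes. Its set axioms are those of $\mathrm{ZF}^-$, that is, ZF without the power set axiom, formulated with the schemata of Separation and Collection in place of Replacement; class parameters are allowed in both schemata. Its class axioms are extensionality, foundation, and comprehension for formulas with set quantifiers only. A \emph{countable transitive model} of $\mathrm{GB}^-$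 is a model $\mathcal M$ as above with $M$ and $\mathcal C$ countable. Such models exist in ZFC: let $M$ be the transitive collapse of a countable elementary submodel of $H_{\omega_1}$ and let $\mathcal C$ consist of the subsets of $M$ that are definable over $M$ with parameters.

We use the following consequences of the axioms without comment: $\omega\in M$; finite subsets of $M$ are elements of $M$; $M$ is closed under transitive closure $\mathrm{trcl}$ and rank $\mathrm{rk}$; definitions by $\in$-recursion can be carried out in $M$ (this needs Separation and Collection, not power set); and every subset of $M$ that is first-order definable over $M$ belongs to $\mathcal C$. We write $\mathrm{Ord}^M$ for the set of ordinals in $M$.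

\subsection*{Class forcing}
A \emph{notion of class forcing} for $\mathcal M$ is a pair $\mathbb P=\langle P,\le\rangle$ with $P,{\le}\in\mathcal C$ such that $\le$ is reflexive and transitive on $P$; antisymmetry is not required. A \emph{filter} is a nonempty upward closed $G\subseteq P$ in which any two elements have a common lower bound. A subset of $P$ is \emph{dense} if it contains a lower bound of every condition, and a filter $G$ is \emph{$\mathbb P$-generic over $\mathcal M$} if it meets every dense subset of $P$ that belongs to $\mathcal C$. A set $\sigma\in M$ is a \emph{$\mathbb P$-name} if each of its elements is a pair $\langle\tau,p\rangle$ with $\tau$ a $\mathbb P$-name and $p\in P$; the collection of $\mathbb P$-names is $M^{\mathbb P}$. We evaluate names by arbitrary sets of conditions: for $X\subseteq P$ let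
\[
\sigma^X=\{\tau^X:\exists p\in X\ \langle\tau,p\rangle\in\sigma\}.
\]
For generic $G$, the \emph{class forcing extension} is $M[G]=\{\sigma^G:\sigma\in M^{\mathbb P}\}$.

\subsection*{Rudimentary closure}
The \emph{rudimentary functions} form the smallest class of finitary functions on sets that contains the projections and the functions $(x,y)\mapsto\{x,y\}$ and $(x,y)\mapsto x\setminus y$, is closed under composition, and contains $F(y,\vec z)=\bigcup_{x\in y}H(x,\vec z)$ whenever it contains $H$. A set $N$ is \emph{rudimentarily closed} if $F(\vec x)\in N$ for every rudimentary $F$ and all $\vec x\in N$. This asks only for closure under explicit operations on the sets that are already given.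

The question, posed as Question~5.1 in \cite{sep}, is whether $M[G]$ is rudimentarily closed for every countable transitive model $\mathcal M$ of $\mathrm{GB}^-$, every notion of class forcing $\mathbb P$ for $\mathcal M$ and every $\mathbb P$-generic $G$ over $\mathcal M$, and in particular whether $x\setminus y\in M[G]$ for all $x,y\in M[G]$. Let $\mathrm{Odd}\in M$ be the set of odd natural numbers.

\begin{theorem}\label{thm:main}
Let $\mathcal M=\langle M,\mathcal C\rangle$ be a countable transitive model of $\mathrm{GB}^-$. There is a notion of class forcing $\mathbb P$ for $\mathcal M$, an antisymmetric partial order with a largest element that is first-order definable over $M$ without parameters, such that for every $\mathbb P$-generic $G$ over $\mathcal M$ there is $y\in M[G]$ with $y\subseteq\omega$ and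
\begin{enumerate}
\item[(A)] $\omega\setminus y\notin M[G]$;
\item[(B)] $\mathrm{Odd}\cap y\notin M[G]$.
\end{enumerate}
\end{theorem}

Generic filters exist and $M\subseteq M[G]$ (Section~\ref{sec:names}), and $(x,y)\mapsto x\setminus y$ is rudimentary. So (A) answers both parts of the question negatively, over every countable transitive model. By (B), even the intersection with a set of the ground model can be missing.

\subsection*{What one would guess}
If $P\in M$, the forcing theorem for set forcing shows that $\sigma^G\setminus\rho^G$ is the value of
\begin{equation}\label{eq:setname}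
\{\langle\pi,r\rangle:\exists s\,(\langle\pi,s\rangle\in\sigma\text{ and }r\le s)\text{ and }r\Vdash\pi\notin\rho\}.
\end{equation}
This name converts negative information (no condition of $G$ puts $\pi^G$ into $\rho^G$) into positive information (some $r\in G$ forces $\pi\notin\rho$). For a proper class $P$ the relation $\Vdash$ might not be a class of $\mathcal M$, and even if it is, the relevant conditions $r$ might not form a set. This suggests an easy counterexample: add a subset $y$ of $\omega$ in the usual way and make sure that no set of conditions suffices to force $k\notin y$. That attempt cannot succeed. Proposition~\ref{prop:nice} shows that every $y\subseteq\omega$ with a name of the usual form has a complement in $M[G]$, through a name quite different from \eqref{eq:setname} that uses no negative information. At that point a positive answer looks plausible. The counterexample needs a set $y$ whose elements enter it and leave it again as more conditions are accepted.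

\subsection*{Outline}
Section~\ref{sec:names} contains the basic tool, monotonicity of rank. Section~\ref{sec:cell} proves the positive result and shows the idea of the counterexample on three conditions. Section~\ref{sec:Q} introduces a set forcing $\mathbb Q$ with finite conditions, of the kind that adds a Cohen real, and Section~\ref{sec:P} builds $\mathbb P$ by hiding $\mathbb Q$ behind a generic cofinal sequence of ordinals, so that names see only a set of positive labels determined by the $\mathbb Q$-generic object. Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof}. Section~\ref{sec:forcing} shows that the forcing theorem for equality holds for $\mathbb P$. Throughout, $\mathcal M=\langle M,\mathcal C\rangle$ is a fixed countable transitive model of $\mathrm{GB}^-$.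

\section{Evaluation of names and rank}\label{sec:names}

In this section and the next, $\mathbb P$ is an arbitrary notion of class forcing for $\mathcal M$. Recall that $\mathrm{rk}(z)=\sup\{\mathrm{rk}(w)+1:w\in z\}$ and that every ordinal equals its rank. For a name $\sigma$ let $A_\sigma=P\cap\mathrm{trcl}(\{\sigma\})$; this is an element of $M$ by Separation with the class parameter $P$.

\begin{lemma}\label{lem:eval}
Let $\sigma\in M^{\mathbb P}$ and $X,X'\subseteq P$.
\begin{enumerate}
\item[(a)] \emph{(Locality)} If $X\cap A_\sigma=X'\cap A_\sigma$, then $\sigma^X=\sigma^{X'}$.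
\item[(b)] \emph{(Monotonicity)} If $X\subseteq X'$, then $\mathrm{rk}(\sigma^X)\le\mathrm{rk}(\sigma^{X'})$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $\mathrm{rk}(\sigma)$. For (a), if $\langle\tau,p\rangle\in\sigma$, then $p\in A_\sigma$ and $A_\tau\subseteq A_\sigma$. So $p\in X$ if and only if $p\in X'$, and $\tau^X=\tau^{X'}$ by induction. For (b),
\[
\mathrm{rk}(\sigma^X)=\sup\{\mathrm{rk}(\tau^X)+1:\langle\tau,p\rangle\in\sigma,\ p\in X\},
\]
and passing from $X$ to $X'$ enlarges the index set and, by induction, does not decrease any term.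
\end{proof}

Given a condition $p_0$, the \emph{check names} $\check x=\{\langle\check z,p_0\rangle:z\in x\}$ for $x\in M$ satisfy $\check x^X=x$ whenever $p_0\in X$. If $\mathbb P$ has a largest element, it lies in every filter and we form check names with it.

\begin{lemma}\label{lem:closure}
Let $G$ be $\mathbb P$-generic over $\mathcal M$. Then $M[G]$ is transitive, $M\subseteq M[G]$, and $M[G]$ is closed under binary unions and contains all its finite subsets. If $x\in M[G]$ is finite, then $x\setminus y\in M[G]$ for every set $y$.
\end{lemma}

\begin{proof}
Every element of $\sigma^G$ is the value of a name, so $M[G]$ is transitive. Fix $p_0\in G$. The check names formed with $p_0$ give $M\subseteq M[G]$. We have $(\sigma\cup\tau)^G=\sigma^G\cup\tau^G$, and $\{\langle\rho_i,p_0\rangle:i<n\}$ is a name for $\{\rho_i^G:i<n\}$. If $x\in M[G]$ is finite, then $x\setminus y$ is a finite subset of $M[G]$ by transitivity.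
\end{proof}

Thus if $x,y\in M[G]$ and $x\setminus y\notin M[G]$, then $x$ is infinite and hence has rank at least $\omega$. In Theorem~\ref{thm:main}(A) we have $x=\omega\in M$ and $y\subseteq\omega$, so the failure occurs at the least possible rank.

Two standard facts about genericity will be used. First, every condition $p$ lies in a generic filter: enumerate the countably many dense classes as $E_0,E_1,\dots$, choose $p\ge p_0\ge p_1\ge\cdots$ with $p_i\in E_i$, and take the upward closure of $\{p_i:i<\omega\}$. Second, if $G$ is generic, $r\in G$, and $E\in\mathcal C$ is \emph{dense below $r$} (every $p\le r$ has a lower bound in $E$), then $G\cap E\ne\emptyset$. Indeed, $E$ together with the conditions that have no common lower bound with $r$ is a dense class, and every element of $G$ has a common lower bound with $r$. If $P\in M$, then the dense classes are sets of $M$ by Separation, and we say ``generic over $M$''.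

\section{Nice names and the three-state cell}\label{sec:cell}

\subsection*{Subsets of $\omega$ with nice names have complements}
Call a name \emph{nice} if it has the form $\{\langle\check k,p\rangle:k\in\omega,\ p\in S_k\}$ with $\langle S_k:k<\omega\rangle\in M$, where the check names are formed with a condition $p_0$. If $p_0\in G$, its value is $y=\{k:S_k\cap G\neq\emptyset\}$, which grows as the set of accepted conditions grows. The complement $\omega\setminus y$ shrinks, which at first seems incompatible with the positive nature of names. But the least element of $\omega\setminus y$ that is at least $k$ \emph{increases} with $y$, and these numbers exhaust $\omega\setminus y$. So nothing in Lemma~\ref{lem:eval}(b) prevents them from having names, and in fact they do.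

\begin{proposition}\label{prop:nice}
Let $G$ be $\mathbb P$-generic over $\mathcal M$, let $p_0\in G$, and form check names with $p_0$. If $y\subseteq\omega$ is the value of a nice name, then $\omega\setminus y\in M[G]$.
\end{proposition}

To see how the name is found, fix $d<\omega$. The name $\check d\cup\{\langle\check d,p\rangle:p\in S_k\}$ has value $d$ if $k\notin y$ and $d+1$ if $k\in y$. To go on to $d+2$ exactly when both $k$ and $k+1$ lie in $y$, we must express a conjunction of two conditions without referring to their common extensions, which may form a proper class. Nesting does this: under the conditions in $S_k$ add a further element, named so that its value is $d+1$ if $k+1\in y$ and the harmless $d$ otherwise. In the proof, the parameter $l$ caps the value and makes the recursion well-founded.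

\begin{proof}
Let $y=\{k:S_k\cap G\ne\emptyset\}$ and $Y=\omega\setminus y$. If $Y$ is finite, then $Y\in M$. So let $Y$ be infinite, and let $g(k)$ be the least $i$ with $k+i\in Y$. Then $g(k)=0$ if $k\notin y$, $g(k)=g(k+1)+1$ if $k\in y$, and $Y=\{k+g(k):k<\omega\}$. For $d,k<\omega$ and $l\le\omega$ define in $M$, by recursion on $l$,
\[
\gamma(d,k,l)=\{\langle\check\imath,p_0\rangle:i<\min(l,d)\}\cup\{\langle\gamma(d,k+1,i),p\rangle:d\le i<l,\ p\in S_k\}.
\]
We show by induction on $l$, for all $d$ and $k$ at once, that $\gamma(d,k,l)^G=\min(l,d+g(k))$. If $l\le d$, the second part is empty and the value is $l$. Let $l>d$. If $k\notin y$, then $S_k\cap G=\emptyset$ and the value is $d=\min(l,d+g(k))$. If $k\in y$, put $n=d+g(k+1)\ge d$. By induction the value is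
\[
\{i:i<d\}\cup\{\min(i,n):d\le i<l\}=\{i:i<l\text{ and }i\le n\}=\min(l,n+1),
\]
and $n+1=d+g(k)$. The computation includes the case $l=\omega$. Hence $\gamma(k,k,\omega)^G=k+g(k)$, and $\{\langle\gamma(k,k,\omega),p_0\rangle:k<\omega\}$ is a name for $Y$.
\end{proof}

It follows that the set $y$ of Theorem~\ref{thm:main} has no nice name. Its elements must be given by names that are not check names.

\subsection*{One cell}
Only the rank of $\sigma^X$ is monotone in $X$; the set $\sigma^X$ itself is not, because the values of the names of its elements move.

\begin{example}\label{ex:cell}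
Let $\mathbf 1,u,v$ be three conditions, form check names with $\mathbf 1$, and let
\[
X_0=\{\mathbf 1\}\ \subseteq\ X_1=\{\mathbf 1,u\}\ \subseteq\ X_2=\{\mathbf 1,u,v\}.
\]
The name $\tau=\{\langle\check0,u\rangle,\langle\check1,v\rangle\}$ has the values $\emptyset=0$, $\{0\}=1$, $\{0,1\}=2$ at $X_0,X_1,X_2$. So $\dot y=\{\langle\tau,\mathbf 1\rangle,\langle\check0,\mathbf 1\rangle,\langle\check2,\mathbf 1\rangle\}$ has the values $\{0,2\}$, $\{0,1,2\}$, $\{0,2\}$: the number $1$ is out, in, out.

Suppose that $\sigma^{X_i}=\omega\setminus\dot y^{X_i}$ for $i=0,1,2$, so that $1$ is in, out, in. Take $\langle\pi,p\rangle\in\sigma$ with $p\in X_0$ and $\pi^{X_0}=1$. Since $p\in X_1$, we get $\pi^{X_1}\in\omega\setminus\{0,1,2\}$, and by monotonicity $\mathrm{rk}(\pi^{X_2})\ge3$. So the name $\pi$ that witnessed $1\in\sigma^{X_0}$ cannot return to the value $1$ at $X_2$. This is the obstruction on which Theorem~\ref{thm:main}(A) rests.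

It is not yet a contradiction, since another pair may witness $1\in\sigma^{X_2}$. The name $\pi=\{\langle\check0,\mathbf 1\rangle,\langle\check1,u\rangle,\langle\check2,u\rangle\}$ has the values $1,3,3$, and $\sigma=\{\langle\pi,\mathbf 1\rangle,\langle\check1,v\rangle\}\cup\{\langle\check k,\mathbf 1\rangle:3\le k<\omega\}$ does have the values $\omega\setminus\dot y^{X_i}$.
\end{example}

Call such a pair $u,v$ a \emph{cell}, with the three states empty, half and full. The escape in Example~\ref{ex:cell} is possible because $\sigma$ may treat the empty and the full state separately. To prevent this we attach infinitely many cells to the same number and choose their states generically. Then the fact that a given name $\pi$ has a given value is decided by finitely much information, which leaves some cell untouched, so $\pi$ has the \emph{same} value when that cell is emptied and when it is filled. We also need infinitely many numbers treated in this way, because a hypothetical name for the complement may be correct only below a condition that already decides finitely many of them.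

\section{Generic configurations of cells}\label{sec:Q}

\subsection*{Configurations}
The cells are the pairs $(j,m)\in\omega\times\omega$; the cells $(j,m)$ with fixed $j$ form \emph{row} $j$, which will govern the number $2j+1$. A \emph{configuration} is a pair $(D,W)$ of functions $D:\omega\to\omega+1$ and $W:\omega\times\omega\to2$. The \emph{state} of the cell $(j,m)$ is
\[
s_{D,W}(j,m)=\begin{cases}1\ \text{(half)}&\text{if }D(j)=m,\\ 0\ \text{(empty)}&\text{if }D(j)\ne m\text{ and }W(j,m)=0,\\ 2\ \text{(full)}&\text{if }D(j)\ne m\text{ and }W(j,m)=1.\end{cases}
\]
Thus $D(j)$ is the position of the only half cell in row $j$, and $D(j)=\omega$ means that there is none. Row $j$ is \emph{on} if $D(j)<\omega$ and \emph{off} if $D(j)=\omega$.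

Fix pairwise distinct \emph{labels} $u_{jm},v_{jm}$, to be definite the positive integers $u_{jm}=2\cdot3^j5^m$ and $v_{jm}=4\cdot3^j5^m$, and let $L\in M$ be the set of all labels. Put
\[
Z(D,W)=\{u_{jm}:s_{D,W}(j,m)\ge1\}\cup\{v_{jm}:s_{D,W}(j,m)=2\}.
\]
We write $(D,W)\preceq(D',W')$ if $s_{D,W}(j,m)\le s_{D',W'}(j,m)$ for all cells; this implies $Z(D,W)\subseteq Z(D',W')$.

\begin{lemma}\label{lem:onecell}
Let $(D,W)$ and $(D',W')$ be configurations and $(j,m)$ a cell. Suppose that $D$ and $D'$ agree except possibly at $j$, that $W$ and $W'$ agree except possibly at $(j,m)$, and that $D(j),D'(j)\in\{m,\omega\}$. Then every cell other than $(j,m)$ has the same state in both configurations.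
\end{lemma}

\begin{proof}
Rows other than $j$ are unchanged. For $m'\ne m$ we have $D(j)\ne m'$ and $D'(j)\neq m'$, so the state of $(j,m')$ is $2W(j,m')=2W'(j,m')$ in both.
\end{proof}

\subsection*{The forcing $\mathbb Q$}
Let $\mathbb Q\in M$ be the set of pairs $q=(d_q,w_q)$, where $d_q$ is a finite partial function from $\omega$ to $\omega+1$ and $w_q$ is a finite partial function from $\omega\times\omega$ to $2$, ordered by $q'\le q$ if and only if $d_{q'}\supseteq d_q$ and $w_{q'}\supseteq w_q$. For a configuration $(D,W)$, the set $H_{D,W}=\{q:d_q\subseteq D,\ w_q\subseteq W\}$ is a filter. We say that $(D,W)$ \emph{extends} $q$ if $q\in H_{D,W}$, and that $(D,W)$ is \emph{generic} if $H_{D,W}$ is $\mathbb Q$-generic over $M$. Every $\mathbb Q$-generic filter $H$ has this form: $D=\bigcup_{q\in H}d_q$ and $W=\bigcup_{q\in H}w_q$ are total by density, and a condition $q\in H_{D,W}$ is covered by finitely many members of $H$, hence lies above a member of $H$.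

The conditions that guarantee the presence of a label form the sets
\begin{align*}
U_{jm}&=\{q:w_q(j,m)=1\text{ or }d_q(j)=m\},\\
V_{jm}&=\{q:w_q(j,m)=1,\ j\in\mathrm{dom}\,d_q,\ d_q(j)\ne m\},
\end{align*}
where an equation includes the assertion that its left side is defined. Both sets are downward closed, and for every configuration
\begin{equation}\label{eq:UV}
u_{jm}\in Z(D,W)\iff H_{D,W}\cap U_{jm}\ne\emptyset,\qquad v_{jm}\in Z(D,W)\iff H_{D,W}\cap V_{jm}\ne\emptyset.
\end{equation}
Indeed, the state of $(j,m)$ is at least $1$ if and only if $W(j,m)=1$ or $D(j)=m$, and it is $2$ if and only if $W(j,m)=1$ and $D(j)\ne m$; these properties are witnessed by the condition $(\{(j,D(j))\},\{((j,m),W(j,m))\})\in H_{D,W}$.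

The proof of the theorem compares configurations that differ at finitely many \emph{places}, where a place is an argument $j$ of $D$ or an argument $(j,m)$ of $W$. All of them have to be generic.

\begin{lemma}\label{lem:modify}
If $(D,W)$ is generic and the configuration $(D',W')$ differs from it at finitely many places, then $(D',W')$ is generic.
\end{lemma}

\begin{proof}
Let $F$ be the finite set of places of difference and let $\mathcal D\in M$ be dense in $\mathbb Q$. For $q$ defined on all of $F$, let $\tilde q$ be $q$ with its values on $F$ replaced by those of $(D',W')$. Only finitely many values of $(D',W')$ are involved, so $E=\{q:q\text{ is defined on }F\text{ and }\tilde q\in\mathcal D\}$ is in $M$. To see that $E$ is dense, take any $q$, extended if necessary so as to be defined on $F$, choose $r\le\tilde q$ in $\mathcal D$, and let $r'$ be $r$ with the values of $q$ restored on $F$. Then $r'\le q$ and $\widetilde{r'}=r$, so $r'\in E$. Finally, if $q\in H_{D,W}\cap E$, then $\tilde q\in H_{D',W'}\cap\mathcal D$.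
\end{proof}

The statement that a value is decided by finitely much information is the truth lemma for equality for $\mathbb Q$. We include the proof because $M$ need not satisfy the power set axiom.

\begin{lemma}\label{lem:truth}
There is a relation $q\Vdash^*\mu=\nu$ between conditions $q\in\mathbb Q$ and $\mathbb Q$-names $\mu,\nu\in M$, first-order definable over $M$, such that:
\begin{enumerate}
\item[(i)] if $r\le q$ and $q\Vdash^*\mu=\nu$, then $r\Vdash^*\mu=\nu$; if $\{r:r\Vdash^*\mu=\nu\}$ is dense below $q$, then $q\Vdash^*\mu=\nu$;
\item[(ii)] for every $\mathbb Q$-generic $H$ over $M$, $\mu^H=\nu^H$ if and only if $q\Vdash^*\mu=\nu$ for some $q\in H$.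
\end{enumerate}
In particular, if $H$ is generic and $\mu^H=\nu^H$, then there is $q\in H$ such that $\mu^{H'}=\nu^{H'}$ for all generic $H'\ni q$.
\end{lemma}

\begin{proof}
Define $q\Vdash^*\mu=\nu$ by recursion to mean the conjunction of
\begin{enumerate}
\item[(1)] for all $\langle\mu',s\rangle\in\mu$ and $r\le q,s$ there are $r'\le r$ and $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$;
\item[(2)] for all $\langle\nu',s'\rangle\in\nu$ and $r\le q,s'$ there are $r'\le r$ and $\langle\mu',s\rangle\in\mu$ with $r'\le s$ and $r'\Vdash^*\mu'=\nu'$.
\end{enumerate}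
The recursion assigns to each pair of names a subset of the set $\mathbb Q$, obtained by Separation from the values at pairs of names in $\mathrm{trcl}(\mu\cup\nu)$, so it can be carried out in $M$.

(i) The first part holds because $q$ enters (1) and (2) only through $r\le q$. For the second part, let $\langle\mu',s\rangle\in\mu$ and $r\le q,s$. Choose $r_0\le r$ with $r_0\Vdash^*\mu=\nu$ and apply (1) for $r_0$, with $r_0$ also in the role of $r$; this gives $r'\le r_0\le r$ as required. Clause (2) is symmetric.

(ii) We use induction on $\max(\mathrm{rk}(\mu),\mathrm{rk}(\nu))$. Let $q\in H$ with $q\Vdash^*\mu=\nu$, and let $\langle\mu',s\rangle\in\mu$ with $s\in H$. Choose $r\in H$ with $r\le q,s$. By (1), the set of $r'$ for which there is $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$ is dense below $r$, so it contains some $r'\in H$. Then $s'\in H$, and by induction $(\mu')^H=(\nu')^H\in\nu^H$. So $\mu^H\subseteq\nu^H$, and clause (2) gives the reverse inclusion.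

Conversely, let $\mu^H=\nu^H$. Let $E_1$ be the set of $r$ such that for some $\langle\mu',s\rangle\in\mu$ with $r\le s$ there are no $r'\le r$ and $\langle\nu',s'\rangle\in\nu$ with $r'\le s'$ and $r'\Vdash^*\mu'=\nu'$, and let $E_2$ be defined with the roles of $\mu$ and $\nu$ exchanged. If (1) or (2) fails for $q$, then some $r\le q$ lies in $E_1$ or $E_2$. So $\{q:q\Vdash^*\mu=\nu\}\cup E_1\cup E_2\in M$ is dense and $H$ meets it. Suppose $r\in H\cap E_1$ with witness $\langle\mu',s\rangle$. Then $s\in H$, so $(\mu')^H\in\mu^H=\nu^H$, and $(\mu')^H=(\nu')^H$ for some $\langle\nu',s'\rangle\in\nu$ with $s'\in H$. By induction some $q_1\in H$ satisfies $q_1\Vdash^*\mu'=\nu'$. A common lower bound $r'\in H$ of $r,q_1,s'$ satisfies $r'\Vdash^*\mu'=\nu'$ by (i), contradicting $r\in E_1$. In the same way $H\cap E_2=\emptyset$. Hence some $q\in H$ satisfies $q\Vdash^*\mu=\nu$.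
\end{proof}

\section{Hiding $\mathbb Q$ behind a sequence of ordinals}\label{sec:P}

A $\mathbb Q$-name can refer to conditions such as $d_q(j)=\omega$, which assert that a row is off. We want a forcing whose generic filter determines a generic configuration $(D,W)$ but whose names have access, apart from finitely many other conditions, only to the labels in $Z(D,W)$. The device is to tag the conditions of $\mathbb Q$ with arbitrary ordinals of $M$. A generic filter soon uses a tag larger than all tags that occur in a given name, and from then on its conditions are not mentioned in that name.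

\subsection*{The forcing $\mathbb P$}
Let $T$ be the class of finite sequences $c=\langle(q_l,\alpha_l):l<k\rangle$ with $q_l\in\mathbb Q$, $\alpha_l\in\mathrm{Ord}^M$, and $q_{l+1}\le q_l$ whenever $l+1<k$. Let $T^+=T\setminus\{\emptyset\}$, and for $c\in T^+$ as above let $\mathrm{last}(c)=q_{k-1}$. A positive integer has $\emptyset$ as an element and so is not a set of ordered pairs; hence $T\cap L=\emptyset$. Let $P=T\cup L$, ordered as follows, where $c,c'\in T$:
\begin{itemize}
\item $c\le c'$ if and only if $c'$ is an initial segment of $c$;
\item $c\le u_{jm}$ if and only if $c\ne\emptyset$ and $\mathrm{last}(c)\in U_{jm}$, and $c\le v_{jm}$ if and only if $c\neq\emptyset$ and $\mathrm{last}(c)\in V_{jm}$;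
\item a label is below itself and below $\emptyset$, and below nothing else.
\end{itemize}
Every condition is below $\mathbf 1:=\emptyset$, and $\mathbf 1$ is below itself only. The one instance of transitivity that needs an argument is $c\le c'\le p$ with $p$ a label; here $c'\ne\emptyset$ and $\mathrm{last}(c)\le\mathrm{last}(c')$, so $c\le p$ because $U_{jm}$ and $V_{jm}$ are downward closed. The order is antisymmetric, since no label is below an element of $T^+$ or below another label. Both $P$ and $\le$ are first-order definable over $M$ without parameters, so they belong to $\mathcal C$. From now on $\mathbb P=\langle P,\le\rangle$ is this notion of class forcing.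

Every condition below an element of $T^+$ is in $T^+$. Any finitely many labels have a common lower bound in $T^+$, namely $\langle(q,0)\rangle$ where $d_q$ has value $\omega$ on the rows involved and $w_q$ has value $1$ on the cells involved. In particular $T^+$ is dense, and no label excludes another: labels carry no negative information.

For $A\in M$ call $c=\langle(q_l,\alpha_l):l<k\rangle\in T$ \emph{$A$-long} if $\alpha_l\ge\mathrm{rk}(A)$ for some $l<k$. No element of $A$ is $A$-long, because the tags of an element of $A$ lie in $\mathrm{trcl}(A)$; and every $c'\le c$ is $A$-long if $c$ is. Let $a(A,c)$ be the finite set of initial segments of $c$ that belong to $A$.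

\begin{lemma}\label{lem:G}
Let $G$ be $\mathbb P$-generic over $\mathcal M$.
\begin{enumerate}
\item[(a)] $G\cap T$ is linearly ordered by $\le$.
\item[(b)] $H_G=\{q\in\mathbb Q:\exists c\in G\cap T^+\ \mathrm{last}(c)\le q\}$ is $\mathbb Q$-generic over $M$; let $(D_G,W_G)$ be the generic configuration with $H_G=H_{D_G,W_G}$.
\item[(c)] $G\cap L=Z(D_G,W_G)$.
\item[(d)] Let $A\in M$, $A\subseteq P$. Then $G$ contains an $A$-long condition, and $G\cap A\cap T=a(A,c)$ for every $A$-long $c\in G$. In particular, $G\cap A\cap T$ is finite and belongs to $M$.
\end{enumerate}
\end{lemma}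

\begin{proof}
(a) Two elements of $G\cap T^+$ have a common lower bound in $G$. It lies in $T^+$, and both are initial segments of it. The condition $\emptyset$ is above all others.

(b) The set $H_G$ is upward closed, and it is nonempty because $T^+$ is dense. If $q_1,q_2\in H_G$ are witnessed by $c_1,c_2$, say $c_1\le c_2$ by (a), then $\mathrm{last}(c_1)\in H_G$ is below both. Let $\mathcal D\in M$ be dense in $\mathbb Q$. The class $\{c\in T^+:\mathrm{last}(c)\in\mathcal D\}$ is dense in $\mathbb P$: below a given condition choose $c\in T^+$ and append $(q,0)$ with $q\in\mathcal D$ and $q\le\mathrm{last}(c)$. So $G$ meets this class and $H_G$ meets $\mathcal D$.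

(c) Let $p$ be $u_{jm}$ or $v_{jm}$ and let $E$ be $U_{jm}$ or $V_{jm}$ accordingly. By \eqref{eq:UV} we must show that $p\in G$ if and only if $H_G\cap E\neq\emptyset$. If $p\in G$, choose $c\in G\cap T^+$ and $r\in G$ with $r\le c,p$; then $r\in T^+$ and $\mathrm{last}(r)\in H_G\cap E$. If $q\in H_G\cap E$, choose $c\in G\cap T^+$ with $\mathrm{last}(c)\le q$; then $\mathrm{last}(c)\in E$, so $c\le p$ and $p\in G$.

(d) The class of $A$-long conditions is dense: below a given condition choose $c\in T^+$ and append $(\mathrm{last}(c),\mathrm{rk}(A))$. So $G$ meets it. Let $c\in G$ be $A$-long. Initial segments of $c$ are above $c$, so $a(A,c)\subseteq G\cap A\cap T$. An element of $G\cap A\cap T$ is comparable with $c$ by (a), and it is not below $c$ since it is not $A$-long; so it is an initial segment of $c$.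
\end{proof}

\begin{remark}\label{rem:bounded}
Part (d) is the only place where it matters that $P$ is a proper class. If the tags were taken below a fixed nonzero ordinal of $M$, then $T$ would be a set of $M$, parts (a)--(c) would still hold, and $\{\langle\check\jmath,c\rangle:c\in T^+,\ d_{\mathrm{last}(c)}(j)=\omega\}$ would be a name for the set of rows that are off.
\end{remark}

\subsection*{Reduction to $\mathbb Q$}
The next lemma says what a name sees of $G$.

\begin{lemma}\label{lem:reduce}
Let $G$ be $\mathbb P$-generic over $\mathcal M$, let $\sigma\in M^{\mathbb P}$, let $A\in M$ with $A_\sigma\subseteq A\subseteq P$, and let $a=G\cap A\cap T$. Then $\sigma^G=\sigma^{a\cup Z(D_G,W_G)}$.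
\end{lemma}

\begin{proof}
We have $G\cap T\cap A_\sigma=a\cap A_\sigma$, and $G\cap L=Z(D_G,W_G)$ by Lemma~\ref{lem:G}(c). So $G$ and $a\cup Z(D_G,W_G)$ have the same intersection with $A_\sigma$, and Lemma~\ref{lem:eval}(a) applies.
\end{proof}

We now keep the finite set $a$ fixed and vary the configuration. Because $a\in M$, evaluation at $a\cup Z(D,W)$ can be simulated by $\mathbb Q$-names. For a finite $a\subseteq T$ and $p\in P$ let $E_a(p)$ be $\mathbb Q$ if $p\in a$, $U_{jm}$ if $p=u_{jm}$, $V_{jm}$ if $p=v_{jm}$, and $\emptyset$ otherwise. Each $E_a(p)$ is downward closed, and by \eqref{eq:UV}, for every configuration,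
\begin{equation}\label{eq:E}
p\in a\cup Z(D,W)\iff H_{D,W}\cap E_a(p)\ne\emptyset .
\end{equation}
For $\tau\in M^{\mathbb P}$ define, by recursion in $M$, the $\mathbb Q$-name
\[
t_a(\tau)=\{\langle t_a(\pi),q\rangle:\exists p\,(\langle\pi,p\rangle\in\tau\text{ and }q\in E_a(p))\}.
\]
By \eqref{eq:E} and induction on $\mathrm{rk}(\tau)$, for every configuration,
\begin{equation}\label{eq:translate}
t_a(\tau)^{H_{D,W}}=\tau^{a\cup Z(D,W)}.
\end{equation}

\begin{lemma}\label{lem:pin}
Let $a\subseteq T$ be finite, put $X(D,W)=a\cup Z(D,W)$, let $\sigma\in M^{\mathbb P}$, and let $(D,W)$ be generic.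
\begin{enumerate}
\item[(a)] If $\nu\in M$ is a $\mathbb Q$-name and $\sigma^{X(D,W)}=\nu^{H_{D,W}}$, then there is $q\in H_{D,W}$ such that $\sigma^{X(D',W')}=\nu^{H_{D',W'}}$ for all generic $(D',W')$ extending $q$.
\item[(b)] If $q\in H_{D,W}$ and $n\in\omega\cap\sigma^{X(D,W)}$, then there are $\langle\tau,p\rangle\in\sigma$ and $q'\le q$ in $H_{D,W}$ such that $p\in X(D',W')$ and $\tau^{X(D',W')}=n$ for all generic $(D',W')$ extending $q'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply the last sentence of Lemma~\ref{lem:truth} to $t_a(\sigma)$ and $\nu$, and use \eqref{eq:translate}.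

(b) Choose $\langle\tau,p\rangle\in\sigma$ with $p\in X(D,W)$ and $\tau^{X(D,W)}=n$. Part (a), applied to $\tau$ and the $\mathbb Q$-check name of $n$, gives $q_1\in H_{D,W}$ such that $\tau^{X(D',W')}=n$ for all generic $(D',W')$ extending $q_1$. By \eqref{eq:E} there is $q_2\in H_{D,W}\cap E_a(p)$, and then $p\in X(D',W')$ for all $(D',W')$ extending $q_2$. Let $q'\in H_{D,W}$ be a common lower bound of $q,q_1,q_2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix a $\mathbb P$-generic $G$ over $\mathcal M$.

\subsection*{The set $y$}
We place a copy of the name $\tau$ of Example~\ref{ex:cell} on every cell, shifted so that the half state of a cell in row $j$ yields $2j+1$ and the other two states yield even numbers: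
\begin{align*}
\tau_{jm}&=\{\langle\check k,u_{jm}\rangle:k\le2j\}\cup\{\langle\check k,v_{jm}\rangle:k=2j+1\},\\
\dot y&=\{\langle\tau_{jm},\mathbf 1\rangle:j,m\in\omega\}\cup\{\langle\check k,\mathbf 1\rangle:k\in\omega\text{ even}\}.
\end{align*}
By Lemma~\ref{lem:G}(c), $G$ contains neither label of $(j,m)$, only $u_{jm}$, or both labels, according to whether the cell is empty, half or full in $(D_G,W_G)$. Correspondingly $\tau_{jm}^G$ is $0$, $\{0,\dots,2j\}=2j+1$, or $\{0,\dots,2j+1\}=2j+2$. Let $y=\dot y^G$. Then $y$ consists of the even numbers and of the numbers $2j+1$ such that row $j$ is on in $(D_G,W_G)$. For $D:\omega\to\omega+1$ put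
\[
C(D)=\{2j+1:D(j)=\omega\},\qquad B(D)=\{2j+1:D(j)<\omega\},
\]
so that $\omega\setminus y=C(D_G)$ and $\mathrm{Odd}\cap y=B(D_G)$. The $\mathbb Q$-names
\[
\{\langle\check k,q\rangle:\exists j\,(k=2j+1,\ d_q(j)=\omega)\}\quad\text{and}\quad\{\langle\check k,q\rangle:\exists j\,(k=2j+1,\ d_q(j)<\omega)\}
\]
lie in $M$ and have the values $C(D)$ and $B(D)$ at $H_{D,W}$, for every configuration.

In both parts of the proof we assume that a name $\sigma\in M^{\mathbb P}$ for the set in question exists, let $a=G\cap A_\sigma\cap T$, which is finite by Lemma~\ref{lem:G}(d), and put $X(D,W)=a\cup Z(D,W)$. Then $\sigma^G=\sigma^{X(D_G,W_G)}$ by Lemma~\ref{lem:reduce}, and $(D,W)\preceq(D',W')$ implies $X(D,W)\subseteq X(D',W')$.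

\subsection*{The complement: proof of (A)}
Suppose $\sigma^G=C(D_G)$. By Lemma~\ref{lem:pin}(a) there is $q\in H_G$ with
\begin{equation}\label{eq:A}
\sigma^{X(D,W)}=C(D)\quad\text{for all generic }(D,W)\text{ extending }q.
\end{equation}
Fix $j\notin\mathrm{dom}\,d_q$. Let $D$ be $D_G$ with the value at $j$ set to $\omega$ and let $W=W_G$. Then $(D,W)$ extends $q$ and is generic by Lemma~\ref{lem:modify}, so $2j+1\in\sigma^{X(D,W)}$ by \eqref{eq:A}. Lemma~\ref{lem:pin}(b) gives $\langle\tau,p\rangle\in\sigma$ and $q'\le q$ in $H_{D,W}$ such that $p\in X(D',W')$ and $\tau^{X(D',W')}=2j+1$ for all generic $(D',W')$ extending $q'$.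

Choose $m$ with $(j,m)\notin\mathrm{dom}\,w_{q'}$; this is the untouched cell. Let $W^0$ and $W^1$ be $W$ with the value at $(j,m)$ set to $0$ and to $1$, and let $D^m$ be $D$ with the value at $j$ set to $m$. Consider the following configurations, which are generic by Lemma~\ref{lem:modify}.
\[
\begin{array}{lccc}
&\text{cell }(j,m)&\text{row }j&\text{extends}\\ \hline
X_0=X(D,W^0)&\text{empty}&\text{off}&q'\\
X_1=X(D^m,W^0)&\text{half}&\text{on}&q\\
X_2=X(D,W^1)&\text{full}&\text{off}&q'
\end{array}
\]
For the last column: $(D,W^0)$ and $(D,W^1)$ extend $q'$ because $(D,W)$ does and $(j,m)\notin\mathrm{dom}\,w_{q'}$; and $(D^m,W^0)$ extends $q$ because $(D,W^0)$ does and $j\notin\mathrm{dom}\,d_q$. By Lemma~\ref{lem:onecell}, all cells other than $(j,m)$ have the same state in the three configurations, so $X_0\subseteq X_1\subseteq X_2$.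

By the choice of $q'$, $p\in X_0$ and $\tau^{X_0}=\tau^{X_2}=2j+1$. Monotonicity gives $\mathrm{rk}(\tau^{X_1})=2j+1$. Since $p\in X_1$, \eqref{eq:A} gives $\tau^{X_1}\in\sigma^{X_1}=C(D^m)\subseteq\omega$. A natural number equals its rank, so $2j+1\in C(D^m)$. This contradicts $D^m(j)=m<\omega$. Hence $\omega\setminus y\notin M[G]$. \qed

\subsection*{The intersection: proof of (B)}
The name $\dot y$ works because the values $0$ and $2j+2$ of $\tau_{jm}$ are absorbed by the even numbers in $y$. A name for $B(D_G)$ has no such room. The argument for (A) does not transfer, however. It would need a configuration with row $j$ off between two configurations that extend $q'$ and have row $j$ on, and if $q'$ fixes the half cell of row $j$, then that cell is half in both and hence in every configuration between them. Instead we use that a row can be switched off in two ways: upward, by filling its half cell, and downward, by emptying it. We first go up and switch off all rows that $q'$ mentions and $q$ does not. This pushes the value of $\tau$ to $2k+1$ for a row $k$ on which there is no commitment. Then we switch off row $k$ downward. The value has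 to change and cannot increase, and this is impossible if $k$ was chosen minimal.

For $r\in\mathbb Q$ let $\mathrm{rows}(r)=\mathrm{dom}\,d_r\cup\{k:\exists m\ (k,m)\in\mathrm{dom}\,w_r\}$, a finite set. Suppose $\sigma^G=B(D_G)$. By Lemma~\ref{lem:pin}(a) there is $q\in H_G$ with
\begin{equation}\label{eq:B}
\sigma^{X(D,W)}=B(D)\quad\text{for all generic }(D,W)\text{ extending }q.
\end{equation}
Replacing $d_q$ by the restriction of $D_G$ to $\mathrm{rows}(q)$, we may assume that $\mathrm{rows}(q)=\mathrm{dom}\,d_q$; call this set $K_0$. Fix $j$ larger than all elements of $K_0$. Setting the value of $D_G$ at $j$ to $0$ yields a generic $(D,W)$ extending $q$ with $2j+1\in B(D)=\sigma^{X(D,W)}$. Lemma~\ref{lem:pin}(b) gives $\langle\tau,p\rangle\in\sigma$ and $q'\le q$ such that $p\in X(D',W')$ and $\tau^{X(D',W')}=2j+1$ for all generic $(D',W')$ extending $q'$. Let $K=\mathrm{rows}(q')\supseteq K_0$ and $R=K\setminus K_0$.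

Define a condition $q^+=(d^+,w^+)$ that switches off the rows in $R$ and fills every cell in these rows whose state $q'$ could affect:
\begin{itemize}
\item $d^+=d_q\cup\{(k,\omega):k\in R\}$;
\item $w^+(k,m)=w_{q'}(k,m)$ if $k\in K_0$ and $(k,m)\in\mathrm{dom}\,w_{q'}$;
\item $w^+(k,m)=1$ if $k\in R$ and either $(k,m)\in\mathrm{dom}\,w_{q'}$ or $d_{q'}(k)=m$;
\item $w^+(k,m)$ is undefined otherwise.
\end{itemize}
Then $\mathrm{rows}(q^+)=K$. Also $q^+\le q$, because $w_q\subseteq w_{q'}$ and $w_q$ concerns only rows in $K_0$. Let $\Gamma$ be the set of generic configurations extending $q^+$. It is nonempty, since a finite modification of $(D_G,W_G)$ extends $q^+$.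

\medskip\noindent\emph{Claim.} If $(D^+,W^+)\in\Gamma$, then $\tau^{X(D^+,W^+)}=2k+1$ for some $k\notin K$ with $D^+(k)<\omega$.

\medskip\noindent\emph{Proof of the claim.}
Let $D'$ agree with $d_{q'}$ on $\mathrm{dom}\,d_{q'}$ and with $D^+$ elsewhere, and let $W'$ agree with $w_{q'}$ on $\mathrm{dom}\,w_{q'}$ and with $W^+$ elsewhere. Then $(D',W')$ extends $q'$ and is generic by Lemma~\ref{lem:modify}. We show that $(D',W')\preceq(D^+,W^+)$ by comparing the states of a cell $(k,m)$.

If $k\notin K$, the two configurations agree in row $k$ by definition. If $k\in K_0$, then $D'(k)=d_{q'}(k)=d_q(k)=D^+(k)$, and $W'(k,m)=w_{q'}(k,m)=w^+(k,m)=W^+(k,m)$ when $(k,m)\in\mathrm{dom}\,w_{q'}$; so again they agree in row $k$. Let $k\in R$, so that $D^+(k)=\omega$. If $(k,m)\in\mathrm{dom}\,w_{q'}$ or $d_{q'}(k)=m$, then $W^+(k,m)=1$ and the cell is full in $(D^+,W^+)$, which is the largest state. Otherwise $W'(k,m)=W^+(k,m)$, and $D'(k)\neq m$ because $D'(k)$ is either $d_{q'}(k)$ or $\omega$; so the state is $2W^+(k,m)$ in both configurations.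

Put $X'=X(D',W')$ and $X^+=X(D^+,W^+)$, so $X'\subseteq X^+$. By the choice of $q'$, $p\in X'$ and $\tau^{X'}=2j+1$. Hence $p\in X^+$, and as $(D^+,W^+)$ extends $q$, \eqref{eq:B} gives $\tau^{X^+}\in\sigma^{X^+}=B(D^+)$, say $\tau^{X^+}=2k+1$ with $D^+(k)<\omega$. By monotonicity $2k+1\ge2j+1$, so $k\notin K_0$ by the choice of $j$. Also $k\notin R$, because the rows in $R$ are off in $(D^+,W^+)$. This proves the claim.

\medskip
Choose $(D^+,W^+)\in\Gamma$ for which the number $k$ of the claim is least, and let $m=D^+(k)<\omega$. Let $(D^-,W^-)$ be obtained from $(D^+,W^+)$ by setting $D^-(k)=\omega$ and $W^-(k,m)=0$. It is generic by Lemma~\ref{lem:modify}, and it extends $q^+$ since $k\notin K=\mathrm{rows}(q^+)$; so it lies in $\Gamma$. The cell $(k,m)$ is empty in $(D^-,W^-)$, and all other cells keep their states by Lemma~\ref{lem:onecell}, so $(D^-,W^-)\preceq(D^+,W^+)$. By the claim, $\tau^{X(D^-,W^-)}=2k^-+1$ for some $k^-$ with $D^-(k^-)<\omega$. Monotonicity gives $k^-\le k$, and minimality gives $k^-=k$. This contradicts $D^-(k)=\omega$. Hence $\mathrm{Odd}\cap y\notin M[G]$, and the proof of Theorem~\ref{thm:main} is complete.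 \qed

\begin{remark}\label{rem:hyp}
The auxiliary generic configurations in this proof are all finite modifications of $(D_G,W_G)$, so countability of $\mathcal M$ serves only to guarantee that $G$ exists. The dense classes used in Lemma~\ref{lem:G} are first-order definable over $M$, and comprehension is used to place them, together with $P$ and $\le$, in $\mathcal C$. The sets $C(D_G)$ and $B(D_G)$ are values of $\mathbb Q$-names at $H_G$, so the set forcing extension $M[H_G]$ is not contained in $M[G]$, although $H_G$ is determined by $G$.
\end{remark}

\section{The forcing theorem for equality holds for $\mathbb P$}\label{sec:forcing}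

One may suspect that Theorem~\ref{thm:main} reflects a breakdown of the forcing relation. For equality this is not the case: once a condition is long enough for the names $\sigma$ and $\tau$, the question whether $\sigma^G=\tau^G$ becomes a question about $\mathbb Q$. For $p\in P$ and $\sigma,\tau\in M^{\mathbb P}$, write $p\Vdash\sigma=\tau$ if $\sigma^G=\tau^G$ for all $\mathbb P$-generic $G\ni p$ over $\mathcal M$.

\begin{proposition}\label{prop:forcing}
The relation $\{\langle p,\sigma,\tau\rangle:p\Vdash\sigma=\tau\}$ belongs to $\mathcal C$. If $G$ is $\mathbb P$-generic over $\mathcal M$ and $\sigma^G=\tau^G$, then $p\Vdash\sigma=\tau$ for some $p\in G$.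
\end{proposition}

\begin{proof}
Given $\sigma$ and $\tau$, let $A=A_\sigma\cup A_\tau$, say \emph{long} for $A$-long, and for long $e\in T$ put $\sigma_e=t_{a(A,e)}(\sigma)$ and $\tau_e=t_{a(A,e)}(\tau)$. If $G$ is generic and $e\in G$ is long, then $G\cap A\cap T=a(A,e)$ by Lemma~\ref{lem:G}(d), so Lemma~\ref{lem:reduce} and \eqref{eq:translate} give
\begin{equation}\label{eq:long}
\sigma^G=(\sigma_e)^{H_G}\quad\text{and}\quad\tau^G=(\tau_e)^{H_G}.
\end{equation}
For $c\in T^+$ consider the statement
\begin{equation}\label{eq:dagger}
\mathrm{last}(e)\Vdash^*\sigma_e=\tau_e\quad\text{for all long }e\le c.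
\end{equation}

\emph{For $c\in T^+$, $c\Vdash\sigma=\tau$ if and only if \eqref{eq:dagger} holds.} Suppose \eqref{eq:dagger} holds and $c\in G$. By Lemma~\ref{lem:G}(a),(d) there is a long $e\in G$ with $e\le c$: take the longer of $c$ and a long element of $G$. Then $\mathrm{last}(e)\in H_G$, so $\sigma^G=\tau^G$ by Lemma~\ref{lem:truth}(ii) and \eqref{eq:long}. Now suppose \eqref{eq:dagger} fails for the long condition $e\le c$. By Lemma~\ref{lem:truth}(i) there is $q\le\mathrm{last}(e)$ such that no $r\le q$ satisfies $r\Vdash^*\sigma_e=\tau_e$. Let $e'$ be $e$ with $(q,0)$ appended, and let $G\ni e'$ be generic; here countability of $\mathcal M$ is used. Then $e,c\in G$ and $q\in H_G$. If $\sigma^G=\tau^G$, then by \eqref{eq:long} and Lemma~\ref{lem:truth}(ii) some $q_1\in H_G$ satisfies $q_1\Vdash^*\sigma_e=\tau_e$, and a common lower bound of $q$ and $q_1$ contradicts the choice of $q$. So $\sigma^G\ne\tau^G$ and $c\not\Vdash\sigma=\tau$.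

\emph{Definability.} For $p\in P$, $p\Vdash\sigma=\tau$ if and only if $c\Vdash\sigma=\tau$ for all $c\le p$ in $T^+$. One direction holds because a filter containing $c$ contains $p$. For the other, a generic $G\ni p$ contains an element of $T^+$, and a common lower bound in $G$ of this element and $p$ is a condition $c\le p$ in $T^+$. Thus $p\Vdash\sigma=\tau$ if and only if \eqref{eq:dagger} holds for all $c\le p$ in $T^+$. The maps $(\sigma,\tau)\mapsto A$, $(A,e)\mapsto a(A,e)$ and $(a,\pi)\mapsto t_a(\pi)$ and the relation $\Vdash^*$ are first-order definable over $M$, so the forcing relation is too, and it belongs to $\mathcal C$ by comprehension.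

\emph{Truth.} Let $\sigma^G=\tau^G$ and take a long $e_0\in G$. By \eqref{eq:long} and Lemma~\ref{lem:truth}(ii) there is $q\in H_G$ with $q\Vdash^*\sigma_{e_0}=\tau_{e_0}$. By the definition of $H_G$ and Lemma~\ref{lem:G}(a) there is $c\in G\cap T^+$ with $c\le e_0$ and $\mathrm{last}(c)\le q$. Let $e\le c$. An initial segment of $e$ that belongs to $A$ is not long, so it is not below $e_0$ and is therefore an initial segment of $e_0$. Hence $a(A,e)=a(A,e_0)$, so $\sigma_e=\sigma_{e_0}$ and $\tau_e=\tau_{e_0}$. Since $\mathrm{last}(e)\le q$, Lemma~\ref{lem:truth}(i) gives $\mathrm{last}(e)\Vdash^*\sigma_e=\tau_e$. So \eqref{eq:dagger} holds for $c$, and $c\Vdash\sigma=\tau$.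
\end{proof}

\begin{thebibliography}{1}

\bibitem{sep}
\emph{Separation in class forcing extensions},
\texttt{http://www.math.uni-bonn.de/people/schlicht/separation-remainder.pdf}

\end{thebibliography}
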